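\title{An uncountable model of $B\Sigma_1+\mathrm{exp}$ with no proper end extension to a model of $I\Delta_0$}

\begin{abstract}
By a theorem of Paris and Wilkie, every countable model of $B\Sigma_1+\mathrm{exp}$ has a proper end extension that satisfies $I\Delta_0$. We show in ZFC that countability cannot be dropped: there is a model of $B\Sigma_1+\mathrm{exp}$ of cardinality $\aleph_1$ with no such extension. The model can be chosen to satisfy every true $\Pi_2$ sentence and not to be the first-order part of a model of $\mathsf{WKL}^*_0$. The obstruction is a fixed pair of disjoint $\Sigma_1$ sets, which every end extension separates by a piecewise coded set. We find a complete theory in whose models no definable piecewise coded set separates the pair, build under $\diamondsuit$ a model in which all piecewise coded sets are definable, and remove $\diamondsuit$ by specializing a tree and applying Vaught's two-cardinal theorem.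
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in the first-order language $L_A$ of arithmetic, with symbols $0,1,+,\cdot,<$. The theory $PA^-$ describes the nonnegative parts of discretely ordered commutative rings. A formula is $\Delta_0$, or \emph{bounded}, if each of its quantifiers is bounded by a term, as in $\forall x\le t$ or $\exists x<t$. Formulas of the form $\exists\bar y\,\theta$, $\forall\bar x\,\theta$ and $\forall\bar x\,\exists\bar y\,\theta$ with $\theta\in\Delta_0$ are called $\Sigma_1$, $\Pi_1$ and $\Pi_2$. The theory $I\Delta_0$ is $PA^-$ with the induction schema for $\Delta_0$ formulas, and $B\Sigma_1$ is $I\Delta_0$ with the collection schema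
\[
\forall x<b\;\exists y\;\varphi(x,y)\;\to\;\exists d\;\forall x<b\;\exists y<d\;\varphi(x,y)
\]
for $\Sigma_1$ formulas $\varphi$; both schemas allow parameters. The graph of exponentiation is represented by a $\Delta_0$ formula $y=2^x$, and $\mathrm{exp}$ is the axiom $\forall x\,\exists y\,(y=2^x)$. For models $M\subseteq K$ we write $M\subset_e K$, and call $K$ a \emph{proper end extension} of $M$, if $M$ is a proper substructure of $K$ and every element of $K$ below an element of $M$ belongs to $M$.

Collection is a trace that an end extension leaves on the smaller model. If $M\subset_e K\models I\Delta_0$ and every $x<b$ has a witness $y$ in $M$, then each element of $K\setminus M$ bounds all these witnesses, and the least bound in $K$ must fall into $M$. So $M\models B\Sigma_1$ (Lemma~\ref{lem:initial}). Paris and Wilkie proved a converse for countable models: every countable model of $B\Sigma_1+\mathrm{exp}$ has a proper end extension that is a model of $I\Delta_0$. Problem~4.2 of \cite{endext} asks whether countability is needed.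

\begin{quote}
Does every model $M$ of $B\Sigma_1+\mathrm{exp}$, of arbitrary cardinality, have an extension $K\models I\Delta_0$ with $M\subset_e K$?
\end{quote}

One might guess that it does. The hypothesis is first-order, and every countable elementary submodel of $M$ has an extension of the required kind. But compactness does not assemble these extensions, because being an end extension is not a first-order demand on $K$: if $m\in M$ is nonstandard, then $K$ has an elementary extension with new elements below $m$. The answer is in fact negative.

\begin{theorem}[ZFC]\label{thm:main}
There is a model $M\models B\Sigma_1+\mathrm{exp}$ with $|M|=\aleph_1$ such that no $K\models I\Delta_0$ satisfies $M\subset_e K$.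
\end{theorem}

By the Paris--Wilkie theorem, $\aleph_1$ is the least possible cardinality. The next theorem refers to the second-order theory $\mathsf{WKL}^*_0$, which is recalled in Section~\ref{sec:proofs}.

\begin{theorem}[ZFC]\label{thm:strong}
The model $M$ of Theorem~\ref{thm:main} can be chosen so that, moreover, $M$ satisfies every $\Pi_2$ sentence true in $\mathbb N$, and $M$ is not the first-order part of any model of $\mathsf{WKL}^*_0$.
\end{theorem}

To rule out all end extensions at once we need a second trace of an end extension, one that is not first-order. In Section~\ref{sec:pair} we fix disjoint $\Sigma_1$ sets $A$ and $B$ and show that an end extension produces a subset of $M$ that separates $A$ from $B$ and is a \emph{class}: each of its bounded parts is coded by an element of $M$. It remains to find a model without a separating class, and this task splits into two independent parts. The arithmetical part (Section~\ref{sec:cut}) constructs a model of $B\Sigma_1+\mathrm{exp}$ in which no \emph{definable} class separates; this is a property of its complete theory $T$. The set-theoretic part (Sections~\ref{sec:diamond} and~\ref{sec:special}) shows that every such $T$ has a model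 of size $\aleph_1$ with no separating class at all. The second part is a dichotomy for arbitrary complete theories extending $I\Delta_0+\mathrm{exp}$, stated as Theorem~\ref{thm:dichotomy}.

\section{Initial segments, binary codes and classes}\label{sec:prelim}

Throughout, \emph{definable} means definable by an $L_A$-formula with parameters from the model. A set $X\subseteq M$ is $\Delta_1$ \emph{in} $M$ if both $X$ and $M\setminus X$ are defined in $M$ by $\Sigma_1$ formulas with parameters. A complete theory is the set of all sentences true in some structure, and $\mathrm{Th}_{\Pi_2}(\mathbb N)$ is the set of $\Pi_2$ sentences true in $\mathbb N$. We use that $I\Delta_0$ proves the least number principle for $\Delta_0$ formulas.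

\begin{lemma}\label{lem:initial}
Let $M\subset_e K\models I\Delta_0$. Then every element of $K\setminus M$ lies above $M$, every $\Delta_0$ formula with parameters from $M$ has the same truth value in $M$ and in $K$, and $M\models B\Sigma_1$.
\end{lemma}

\begin{proof}
The order of $K$ is linear, and $d\le m\in M$ implies $d\in M$; this gives the first claim. The second follows by induction on formulas, since a quantifier bounded by an element of $M$ has the same range in $M$ and in $K$. The axioms of $PA^-$ are universal closures of bounded formulas, so they hold in $M$. If a $\Delta_0$ formula with parameters from $M$ fails at some $b\in M$, then it fails at a least element of $K$, and this element is at most $b$, so it lies in $M$. Hence $M\models I\Delta_0$.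

Let $M\models\forall x<b\,\exists y\,\exists\bar z\,\theta(x,y,\bar z)$ with $\theta\in\Delta_0$, and let $\psi(d)$ be the $\Delta_0$ formula $\forall x<b\,\exists y<d\,\exists\bar z<d\,\theta(x,y,\bar z)$. Every $d\in K\setminus M$ satisfies $\psi$ in $K$, since the witnesses can be taken in $M$. Let $d_0$ be the least element of $K$ that satisfies $\psi$. If $d_0\notin M$, then $d_0-1\notin M$, so $d_0-1$ satisfies $\psi$, which is impossible. Thus $d_0\in M$ and $M\models\psi(d_0)$.
\end{proof}

We write $\langle x,y\rangle$ for the Cantor pairing function, $\langle x,y,z\rangle$ for $\langle x,\langle y,z\rangle\rangle$, and so on. In $I\Delta_0$ these functions are total and injective, they have $\Delta_0$ graphs, their values are bounded by terms, and each component is at most the code. So they may be used freely inside $\Delta_0$ formulas.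

For elements $z,s$ of a model, $z\in s$ abbreviates the $\Delta_0$ formula
\[
\exists t\le s\;\exists q\le s\;\exists\rho<t\;\bigl(t=2^z\wedge s=(2q+1)t+\rho\bigr),
\]
which says that the $z$-th binary digit of $s$ is $1$. We write $v<2^a$ for the $\Delta_0$ formula $\neg\exists t\le v\,(t=2^a)$; in models of $I\Delta_0+\mathrm{exp}$ it has the intended meaning. The following standard facts are provable in $I\Delta_0$, without $\mathrm{exp}$.
\begin{itemize}
\item[(E1)] $1=2^0$; the value $2^x$ is unique if it exists; if $t=2^c$ then $2t=2^{c+1}$; if $p=2^b$ and $c\le b$, then $2^c$ exists and divides $p$.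
\item[(E2)] If $t=2^c$ and $s<t$, then $c\notin s$, $c\in s+t$, and $s$ and $s+t$ have the same digits below $c$.
\item[(E3)] If $t=2^c$, then $s$ and $s\bmod t$ have the same digits below $c$, and two numbers below $t$ with the same digits below $c$ are equal.
\end{itemize}

\begin{lemma}\label{lem:coding}
Let $K\models I\Delta_0$, let $b,p\in K$ satisfy $p=2^b$, and let $\theta(z)$ be a $\Delta_0$ formula with parameters from $K$. There is exactly one $s<p$ in $K$ with $K\models\forall z<b\,(z\in s\leftrightarrow\theta(z))$.
\end{lemma}

\begin{proof}
Uniqueness is (E3). For existence we use $\Delta_0$ induction on $c\le b$ for the formula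
\[
\exists s\le p\;\exists t\le p\;\bigl(t=2^c\wedge s<t\wedge\forall z<c\,(z\in s\leftrightarrow\theta(z))\bigr).
\]
For $c=0$ take $s=0$, $t=1$. Given $s,t$ for some $c<b$, we have $2t=2^{c+1}\le p$ by (E1), and by (E2) the number $s+t$ works for $c+1$ if $\theta(c)$ holds and $s$ works if it does not. For $c=b$ we have $t=p$.
\end{proof}

\begin{definition}\label{def:class}
Let $M\models I\Delta_0+\mathrm{exp}$. A set $X\subseteq M$ is a \emph{class} of $M$ if for every $b\in M$ there is $s\in M$ such that $z\in s\Leftrightarrow z\in X$ for all $z<b$. By (E3) there is then exactly one such $s$ with $s<2^b$; we denote it by $X{\upharpoonright}b$.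
\end{definition}

A class need not be definable, but each bounded part of it is an object of the model. In $\mathbb N$ every set is a class. In a nonstandard model the set $\omega$ of standard elements is not a class: if $b$ is nonstandard and $s$ codes $\omega$ below $b$, then the least $z<b$ with $z\notin s$ is a least nonstandard element, and there is none.

\section{An inseparable pair of $\Sigma_1$ sets}\label{sec:pair}

An element $d\in K\setminus M$ acts on $M$ as a time later than all times of $M$. If a search $\exists w\,\theta(z,w)$ succeeds in $M$, it has succeeded in $K$ by time $d$. It may also succeed in $K$ by time $d$ without succeeding in $M$, so $d$ does not decide $\Sigma_1$ truth in $M$. What $d$ does decide is a race between two searches, and we build $A$ and $B$ from a universal race.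

\subsection*{The universal search}
Fix variables $u,v$. The relation ``$e$ is the G\"odel number of a $\Delta_0$ formula $\theta(u,v)$ with free variables among $u,v$, and $\mathbb N\models\theta(u,v)$'' between numbers $e,u,v$ is recursive. Hence it is defined in $\mathbb N$ by a formula $\exists t\,J_0(e,u,v,t)$ with $J_0\in\Delta_0$. Let $J(e,u,w)$ be the $\Delta_0$ formula
\[
\exists v\le w\;\exists t\le w\;J_0(e,u,v,t),
\]
read as ``by time $w$, the search with index $e$ has succeeded on input $u$''. For each $\Delta_0$ formula $\theta(u,v)$ with $e=\ulcorner\theta\urcorner$, consider the sentences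
\begin{itemize}
\item[(J1)] $\forall u\,\forall v\,\exists w\,\bigl(\theta(u,v)\to J(e,u,w)\bigr)$,
\item[(J2)] $\forall u\,\forall w\,\bigl(J(e,u,w)\to\exists v\le w\;\theta(u,v)\bigr)$.
\end{itemize}
Both are true in $\mathbb N$ by the choice of $J_0$; (J1) is $\Pi_2$ and (J2) is $\Pi_1$. In a model of both, $\exists w\,J(e,u,w)$ is equivalent to $\exists v\,\theta(u,v)$. Moreover, every model of $PA^-$ satisfies
\begin{itemize}
\item[(J3)] $J(e,u,w)\wedge w\le w'\to J(e,u,w')$ for all elements $e,u,w,w'$.
\end{itemize}

\begin{definition}\label{def:AB}
Let $\mathsf A(z,w)$ and $\mathsf B(z,w)$ be the $\Delta_0$ formulas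
\begin{align*}
\mathsf A(z,w)&:\quad\exists e,e',q\le z\;\bigl(z=\langle e,e',q\rangle\wedge J(e,z,w)\wedge\neg J(e',z,w)\bigr),\\
\mathsf B(z,w)&:\quad\exists e,e',q\le z\;\bigl(z=\langle e,e',q\rangle\wedge J(e',z,w)\wedge\neg J(e,z,w)\bigr).
\end{align*}
In a model $M$ let $A^M=\{z:M\models\exists w\,\mathsf A(z,w)\}$ and $B^M=\{z:M\models\exists w\,\mathsf B(z,w)\}$; we drop the superscript when the model is fixed. A set $X\subseteq M$ \emph{separates} if $A\subseteq X$ and $X\cap B=\emptyset$.
\end{definition}

Thus $z=\langle e,e',q\rangle$ names two searches, both run on the input $z$ itself. It belongs to $A$ if the first search succeeds strictly before the second, and to $B$ if the second succeeds strictly before the first. The component $q$ is a slot for parameters. For example, if $e=\ulcorner v=v\urcorner$ and $e'=\ulcorner v\ne v\urcorner$, then in $\mathbb N$ the search $e$ succeeds by (J1) and the search $e'$ never succeeds by (J2), so $\langle e,e',q\rangle\in A$ and $\langle e',e,q\rangle\in B$ for all $q$, while $\langle e,e,q\rangle$ lies in neither set.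

\begin{lemma}\label{lem:disjoint}
In every model of $I\Delta_0$, $A\cap B=\emptyset$.
\end{lemma}

\begin{proof}
Suppose $\mathsf A(z,w)$ and $\mathsf B(z,w')$. Since pairing is injective, both refer to the same triple $z=\langle e,e',q\rangle$. If $w\le w'$, then $J(e,z,w)$ and (J3) give $J(e,z,w')$, against $\mathsf B(z,w')$. If $w'\le w$, then $J(e',z,w')$ and (J3) give $J(e',z,w)$, against $\mathsf A(z,w)$.
\end{proof}

Only (J3) was used, so disjointness holds even in models in which $J$ does not compute truth correctly. This matters because we have no control over the extension $K$. Correctness of $J$ is needed only in the model that we construct, for the following diagonal argument.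

\begin{lemma}\label{lem:diagonal}
Let $M\models I\Delta_0$ satisfy \textup{(J1)} and \textup{(J2)} for every $\Delta_0$ formula $\theta(u,v)$. Then no set that is $\Delta_1$ in $M$ separates.
\end{lemma}

\begin{proof}
Let $X$ be $\Delta_1$ in $M$. A block $\exists\bar y$ is equivalent to $\exists y\,\exists\bar y\le y$, and all parameters can be recovered by bounded quantifiers from one code $q\in M$. So there are $\Delta_0$ formulas $\gamma_1,\gamma_0$ with
\[
z\in X\iff M\models\exists v\,\gamma_1(z,v,q),\qquad z\notin X\iff M\models\exists v\,\gamma_0(z,v,q).
\]
For $i=0,1$ let $\theta_i(u,v)$ be $\exists x,x',y\le u\,\bigl(u=\langle x,x',y\rangle\wedge\gamma_i(u,v,y)\bigr)$; this formula has no parameters, because it reads the parameter off its input. Put $e=\ulcorner\theta_0\urcorner$, $e'=\ulcorner\theta_1\urcorner$ and $z=\langle e,e',q\rangle\in M$. By (J1) and (J2),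
\[
M\models\exists w\,J(e',z,w)\iff z\in X,\qquad M\models\exists w\,J(e,z,w)\iff z\notin X .
\]
If $z\in X$, then the search $e'$ succeeds at some time $w$ and the search $e$ never succeeds, so $\mathsf B(z,w)$ holds and $z\in X\cap B$. If $z\notin X$, then $e$ succeeds at some time $w$ and $e'$ never does, so $\mathsf A(z,w)$ holds and $z\in A\setminus X$. In both cases $X$ does not separate.
\end{proof}

\begin{lemma}\label{lem:trace}
Let $M\models I\Delta_0+\mathrm{exp}$ and $M\subset_e K\models I\Delta_0$. Then $M$ has a separating class.
\end{lemma}

\begin{proof}
Fix $d\in K\setminus M$ and let $X=\{z\in M:K\models\exists w\le d\;\mathsf A(z,w)\}$. We use Lemma~\ref{lem:initial} throughout. If $z\in A^M$, then a witness $w\in M$ satisfies $w\le d$ and $K\models\mathsf A(z,w)$, so $z\in X$. If $z\in B^M$, then $z\in B^K$, so $z\notin A^K$ by Lemma~\ref{lem:disjoint} in $K$, and $z\notin X$.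

Let $b\in M$. By $\mathrm{exp}$ in $M$ there is $p\in M$ with $p=2^b$, and this equation holds in $K$. Lemma~\ref{lem:coding}, applied in $K$ to the formula $\exists w\le d\;\mathsf A(z,w)$, gives $s<p$ that codes $X$ below $b$. Since $s<p\in M$, we have $s\in M$.
\end{proof}

The axiom $\mathrm{exp}$ is used to bring the code $s$ down into $M$; it is not needed in $K$.

\begin{example}\label{ex:N}
Let $M=\mathbb N$. Every nonstandard $K\models I\Delta_0$ is a proper end extension of $\mathbb N$, and the set $X$ of Lemma~\ref{lem:trace} records the races that the first search leads at some time up to the nonstandard time $d$. Recursive sets are $\Delta_1$ in $\mathbb N$, so by Lemma~\ref{lem:diagonal} this $X$ is not recursive: the extension forces a complicated set onto $\mathbb N$. This is no obstruction for $\mathbb N$, where every set is a class and $A$ itself separates. To obtain an obstruction we need a model with so few classes that all of them are as simple as the sets in Lemma~\ref{lem:diagonal}.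
\end{example}

\subsection*{The tree of attempts}
A separating class is assembled from bounded pieces. Let $M\models I\Delta_0+\mathrm{exp}$. An \emph{attempt of height} $c$ is a pair $(c,s)$ of elements of $M$ with $s<2^c$ and
\[
\forall z<c\;\bigl((z\in A\to z\in s)\wedge(z\in B\to z\notin s)\bigr).
\]
Put $(c,s)\sqsubset(c',s')$ if $c<c'$ and $\forall z<c\,(z\in s\leftrightarrow z\in s')$. This is a strict partial order, and both notions are definable in $M$ without parameters.

\begin{lemma}\label{lem:attempts}
Let $M\models I\Delta_0+\mathrm{exp}$.
\begin{itemize}
\item[(a)] If $(c,s)$ is an attempt and $c'<c$, then $(c',s\bmod 2^{c'})$ is the only attempt of height $c'$ below $(c,s)$. The attempts below $(c,s)$ are linearly ordered by $\sqsubset$.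
\item[(b)] If $X$ is a separating class, then the pairs $(c,X{\upharpoonright}c)$, $c\in M$, are pairwise comparable attempts.
\item[(c)] If $\mathcal B$ is a chain of attempts whose heights are cofinal in $M$, then $M$ has a separating class.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim is (E3). If $c''<c'<c$, then $s\bmod 2^{c''}$ and $s\bmod 2^{c'}$ both agree with $s$ below $c''$, so the two attempts are comparable. (b) For $c<c'$, both $X{\upharpoonright}c$ and $X{\upharpoonright}c'$ agree with $X$ below $c$. (c) Let $X$ be the set of $z$ such that $z<c$ and $z\in s$ for some $(c,s)\in\mathcal B$. Two members of $\mathcal B$ have the same digits below the smaller height, so each $(c,s)\in\mathcal B$ satisfies $z\in s\Leftrightarrow z\in X$ for all $z<c$. Since the heights are cofinal, $X$ is a class, and every $z\in M$ lies below the height of some $(c,s)\in\mathcal B$, which puts $z$ into $X$ if $z\in A$ and keeps it out if $z\in B$.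
\end{proof}

The next proposition is not needed for the main theorems. It shows what $B\Sigma_1+\mathrm{exp}$ does provide, and hence where a counterexample based on Lemma~\ref{lem:trace} has to be sought.

\begin{proposition}\label{prop:cof}
Let $M\models B\Sigma_1+\mathrm{exp}$. There are attempts of every height, and every attempt lies below an attempt of each greater height. If $M$ has countable cofinality, then $M$ has a separating class.
\end{proposition}

\begin{proof}
Suppose there is no attempt of height $c$. Then for each $s<2^c$ there is $w$ with
\[
\exists z<c\;\bigl((\mathsf A(z,w)\wedge z\notin s)\vee(\mathsf B(z,w)\wedge z\in s)\bigr).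
\]
By collection all these $w$ can be found below some $d$. Let $s<2^c$ code the set $\{z<c:\exists w<d\;\mathsf A(z,w)\}$, by Lemma~\ref{lem:coding}. For this $s$ and $w<d$ the first alternative is impossible, and the second gives $z\in A\cap B$, against Lemma~\ref{lem:disjoint}.

Let $(c,s)$ be an attempt, let $c'>c$, and let $(c',s')$ be any attempt of height $c'$. Let $s''<2^{c'}$ code the set of $z<c'$ with $(z<c\wedge z\in s)\vee(z\ge c\wedge z\in s')$. The condition on attempts concerns each digit separately, so $(c',s'')$ is an attempt, and it lies above $(c,s)$. If $c_0<c_1<\cdots$ is cofinal in $M$, we choose attempts $(c_0,s_0)\sqsubset(c_1,s_1)\sqsubset\cdots$ in turn and apply Lemma~\ref{lem:attempts}(c).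
\end{proof}

In cofinality $\omega_1$ the last step breaks down. After $\omega$ steps we have a chain of attempts whose heights are bounded in $M$, and nothing guarantees a single element of $M$ that has the digits of all of them. The tree can then have attempts of every height and no cofinal branch.

\subsection*{The dichotomy}
For an $L_A$-formula $\varphi(z,\bar y)$ let $NS_\varphi$ be the sentence saying that for no $\bar y$ is $\{z:\varphi(z,\bar y)\}$ a separating class, namely
\begin{multline*}
\neg\exists\bar y\,\Bigl[\forall b\,\exists s\,\forall z<b\,\bigl(z\in s\leftrightarrow\varphi(z,\bar y)\bigr)\\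
\wedge\forall z\,\forall w\,\bigl((\mathsf A(z,w)\to\varphi(z,\bar y))\wedge(\mathsf B(z,w)\to\neg\varphi(z,\bar y))\bigr)\Bigr].
\end{multline*}

\begin{theorem}\label{thm:dichotomy}
Let $T\supseteq I\Delta_0+\mathrm{exp}$ be a complete $L_A$-theory. Every model of $T$ has a separating class if and only if $NS_\varphi\notin T$ for some $\varphi$, that is, if and only if in models of $T$ some separating class is definable. If this fails, then some model of $T$ of cardinality $\aleph_1$ has no separating class, and hence no proper end extension to a model of $I\Delta_0$.
\end{theorem}

\section{A cut whose definable classes are $\Delta_1$}\label{sec:cut}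

To apply Theorem~\ref{thm:dichotomy} we need a model of $B\Sigma_1+\mathrm{exp}$ that satisfies every $NS_\varphi$.

\begin{remark}\label{rem:isigma}
Such a model cannot satisfy induction for $\Sigma_1$ formulas, for then $A$ itself is a class. Given $b$, let $\psi(s)$ be the $\Sigma_1$ formula $s<2^b\wedge\exists w\,\forall z<b\,(z\in s\to\exists w'\le w\;\mathsf A(z,w'))$. The $\Sigma_1$ formula $\exists s\,(s\ge x\wedge\psi(s))$ holds for $x=0$ and fails for $x=2^b$, so induction yields a largest $s$ with $\psi(s)$. If some $z\in A$ below $b$ had $z\notin s$, then the code of the set obtained by adding $z$ would be larger than $s$ and satisfy $\psi$. So $s$ codes $A$ below $b$.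
\end{remark}

Lemma~\ref{lem:diagonal} excludes $\Delta_1$ sets, so it suffices to make every definable class $\Delta_1$.

\begin{proposition}\label{prop:cut}
There is a model $M\models B\Sigma_1+\mathrm{exp}+\mathrm{Th}_{\Pi_2}(\mathbb N)$ in which every definable class is $\Delta_1$. This model satisfies $NS_\varphi$ for every $\varphi$.
\end{proposition}

The model will be an initial segment $M=\{x:x\le a_n\text{ for some }n\in\omega\}$ of a saturated model $N$. Saturation reduces arbitrary formulas in $M$ to bounded information over the $a_n$, so that each piece $X{\upharpoonright}a_n$ of a definable class $X$ is singled out by a $\Delta_0$ formula $\theta_n$. The difficulty is to merge the infinitely many formulas $\theta_n$ into one $\Sigma_1$ definition. For this $M$ must recognize the standard numbers $n$ and the elements $a_n$ in a $\Sigma_1$ way, and it must evaluate $\theta_n$ from its G\"odel number. The first requirement is met by generating $(a_n)$ with a $\Delta_0$ recursion, the second by making $M$ satisfy (J1).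

\subsection*{The cut}
Let $N=\mathbb N^\omega/\mathcal U$ for a nonprincipal ultrafilter $\mathcal U$ on $\omega$. Then $N\equiv\mathbb N$, and $N$ is $\aleph_1$-saturated: every finitely satisfiable set of formulas in finitely many free variables, with parameters from a countable subset of $N$, is realized in $N$. Let $(s)_i$ denote G\"odel's $\beta$-function. It is total, has a $\Delta_0$ graph, satisfies $(s)_i\le s$, and every finite sequence of natural numbers is $(s)_0,\dots,(s)_m$ for some $s\in\mathbb N$.

Let $e_0,e_1,\dots$ list the G\"odel numbers of all $\Delta_0$ formulas $\theta(u,v)$ with $\mathbb N\models\forall u\,\exists v\,\theta(u,v)$. By saturation there is $r\in N$ with $(r)_i=e_i$ for all $i\in\omega$. Fix a nonstandard $a_0\ge r$. Let $G(r,j,x,y)$ be the $\Delta_0$ formula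
\[
\text{``$y$ is least such that } y>x \text{ and } \forall i\le j\;\forall u\le x\;J((r)_i,u,y)\text{''}.
\]
For $n\in\omega$ let $a_{n+1}$ be the element $y$ with $N\models G(r,n,a_n,y)$. It exists. For each $i\in\omega$ and $u\in\mathbb N$ the search $e_i$ succeeds on $u$ by (J1), and by (J3) the maximum of the times for $u\le x$ works for all these $u$; so $\forall x\,\exists y\,\forall u\le x\;J(e_i,u,y)$ holds in $\mathbb N$ and in $N$. The maximum of $a_n+1$ and of such elements $y$ for $x=a_n$ and $i=0,\dots,n$ has the required property by (J3), and $N$ satisfies the least number principle. For the rest of this section,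
\[
M=\{x\in N: x\le a_n\text{ for some }n\in\omega\}.
\]

\begin{lemma}\label{lem:cutbasic}
$M\subset_e N$ and $M\models B\Sigma_1+\mathrm{exp}+\mathrm{Th}_{\Pi_2}(\mathbb N)$.
\end{lemma}

\begin{proof}
If $\theta$ has G\"odel number $e_i$, $n\ge i$ and $u\le a_n$, then $N\models J(e_i,u,a_{n+1})$, so (J2) gives
\begin{equation}\label{eq:closure}
N\models\exists v\le a_{n+1}\;\theta(u,v).
\end{equation}
For the formula $v=(u+1)\cdot(u+1)$ this yields $(a_n+1)^2\le a_{n+1}$ for all large $n$. Since $(a_n)$ is increasing, $M$ is closed under $+$ and $\cdot$. By saturation some element of $N$ exceeds all $a_n$. So $M\subset_e N$, and $M\models B\Sigma_1$ by Lemma~\ref{lem:initial}.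

Let $\forall\bar x\,\exists\bar y\,\gamma(\bar x,\bar y)$ be a true $\Pi_2$ sentence and let $\theta(u,v)$ be $\forall\bar x\le u\,\exists\bar y\le v\,\gamma(\bar x,\bar y)$. Then $\mathbb N\models\forall u\,\exists v\,\theta(u,v)$, so $\ulcorner\theta\urcorner=e_i$ for some $i$. Given $\bar x\in M$, choose $n\ge i$ with $\bar x\le a_n$. By \eqref{eq:closure} with $u=a_n$ there is $\bar y\le a_{n+1}$ with $N\models\gamma(\bar x,\bar y)$; then $\bar y\in M$ and $M\models\gamma(\bar x,\bar y)$. The axiom $\mathrm{exp}$ is a true $\Pi_2$ sentence.
\end{proof}

From now on we do not distinguish between $M$ and $N$ when evaluating $\Delta_0$ formulas at elements of $M$.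

\subsection*{Recognizing the standard numbers}
Let $\delta(m,\sigma)$ be the $\Delta_0$ formula, with parameters $a_0,r\in M$,
\[
(\sigma)_0=a_0\;\wedge\;\forall j<m\;G\bigl(r,j,(\sigma)_j,(\sigma)_{j+1}\bigr).
\]
It says that $\sigma$ codes the first $m$ steps of the recursion. Note that $\delta(m,\sigma)$ implies $\delta(m',\sigma)$ for $m'\le m$.

\begin{lemma}\label{lem:delta}
For each $m\in\omega$ there is $\sigma\in M$ with $\delta(m,\sigma)$. If $m,\sigma\in M$ and $\delta(m,\sigma)$, then $m\in\omega$ and $(\sigma)_j=a_j$ for all $j\le m$.
\end{lemma}

\begin{proof}
For $m\in\omega$ the sentence $\forall x_0\cdots\forall x_m\,\exists\sigma\,\bigwedge_{j\le m}(\sigma)_j=x_j$ is a true $\Pi_2$ sentence, so some $\sigma\in M$ codes $a_0,\dots,a_m$, and $\delta(m,\sigma)$ holds. Conversely, let $\delta(m,\sigma)$ hold. Since $G(r,j,x,y)$ determines $y$, induction on standard $j\le m$ gives $(\sigma)_j=a_j$. If $m$ were nonstandard, then $\sigma\ge(\sigma)_j=a_j$ for all $j\in\omega$, which is impossible for $\sigma\in M$ because $(a_j)$ is strictly increasing and cofinal in $M$.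
\end{proof}

\begin{example}\label{ex:an}
The set $X=\{a_n:n\in\omega\}$ shows the mechanism in its simplest form. It is a class, because each bounded part of it is finite and Lemma~\ref{lem:coding} applies to a finite disjunction $z=a_0\vee\dots\vee z=a_n$. It is $\Delta_1$, because by Lemma~\ref{lem:delta}
\begin{align*}
z\in X&\iff M\models\exists n,\sigma\;\bigl(\delta(n,\sigma)\wedge z=(\sigma)_n\bigr),\\
z\notin X&\iff M\models\exists n,\sigma\;\bigl(\delta(n,\sigma)\wedge z\le(\sigma)_n\wedge\forall j\le n\;\,z\ne(\sigma)_j\bigr).
\end{align*}
In both lines one guesses a standard stage $n$ that is large enough and then decides membership by a bounded check. In contrast, $\omega$ is defined in $M$ by the $\Sigma_1$ formula $\exists\sigma\,\delta(z,\sigma)$, but it is not $\Delta_1$: otherwise collection would bound the witnesses for ``$z\in\omega$ or $z\notin\omega$'' over all $z<a_0$, and $\omega$ would be $\Delta_0$-definable below $a_0$, against $I\Delta_0$. So the word ``class'' cannot be omitted from Proposition~\ref{prop:cut}.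
\end{example}

\subsection*{Bounded types decide everything}
For tuples $\bar c,\bar d\in M$ of the same length write $\bar c\sim\bar d$ if for every $k\in\omega$ and every $\Delta_0$ formula $\theta$ without parameters, $\theta(\bar c,a_0,\dots,a_k)$ and $\theta(\bar d,a_0,\dots,a_k)$ have the same truth value.

\begin{lemma}\label{lem:backforth}
If $\bar c\sim\bar d$, then $\bar c$ and $\bar d$ satisfy the same $L_A$-formulas in $M$.
\end{lemma}

\begin{proof}
We first show that for every $c'\in M$ there is $d'\in M$ with $\bar cc'\sim\bar dd'$. Let $c'\le a_l$ and consider
\[
\{x\le a_l\}\cup\{\theta(\bar d,x,a_0,\dots,a_k):k\in\omega,\ \theta\in\Delta_0,\ \theta(\bar c,c',a_0,\dots,a_k)\text{ holds}\}.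
\]
If $\theta$ is a conjunction of finitely many of the formulas in the second part, then $\exists x\le a_l\;\theta(\bar c,x,a_0,\dots,a_k)$ is a true $\Delta_0$ statement about $\bar c$ and finitely many $a_i$, so it is true of $\bar d$. The set is therefore finitely satisfiable in $N$, and some $d'\in N$ realizes it. We have $d'\in M$ because $d'\le a_l$, and $\bar cc'\sim\bar dd'$ because $\Delta_0$ is closed under negation.

Now argue by induction on formulas, for all pairs $\bar c\sim\bar d$ at once. Atomic formulas are $\Delta_0$, connectives are immediate, and if $M\models\psi(\bar c,c')$, then $M\models\psi(\bar d,d')$ for $d'$ as above; $\sim$ is symmetric.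
\end{proof}

The step from $c'$ to $d'$ works because a quantifier over $M$ can be replaced, for each single witness, by a quantifier bounded by some $a_l$. This is where the countable cofinality of $M$ and the $\aleph_1$-saturation of $N$ meet.

\begin{lemma}\label{lem:isolate}
Let $X=\{z:M\models\varphi(z,p)\}$ be a class, where $p\in M$, and let $s_n=X{\upharpoonright}a_n$. For each $n\in\omega$ there are $k(n)\in\omega$ and a $\Delta_0$ formula $\theta_n$ such that $s_n$ is the only $x<2^{a_n}$ with $\theta_n(x,p,a_0,\dots,a_{k(n)})$.
\end{lemma}

\begin{proof}
Suppose not. Then each $\Delta_0$ formula $\theta(x,p,a_0,\dots,a_k)$ true of $s_n$ is true of some other $x<2^{a_n}$. These formulas are closed under conjunction, so all of them together with $x<2^{a_n}$ and $x\ne s_n$ form a finitely satisfiable set. Let $s'\in N$ realize it. Then $s'\in M$ because $s'<2^{a_n}\in M$, and $(s',p,a_n)\sim(s_n,p,a_n)$. The statement $\forall z<a_n\,(z\in x\leftrightarrow\varphi(z,p))$ holds in $M$ for $x=s_n$, so by Lemma~\ref{lem:backforth} it holds for $x=s'$. Then $s'=X{\upharpoonright}a_n=s_n$, a contradiction.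
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cut}]
By Lemma~\ref{lem:cutbasic}, $M$ satisfies the required theory. Let $X$ be a definable class; by pairing, $X=\{z:M\models\varphi(z,p)\}$ for a single $p\in M$. Take $s_n$, $k(n)$, $\theta_n$ from Lemma~\ref{lem:isolate}. Since $J$ evaluates formulas without parameters at one input, we pack the arguments of $\theta_n$ into one number. Let $\vartheta_n(u)$ be the $\Delta_0$ formula
\[
\exists x,y,t\le u\;\bigl(u=\langle x,y,t\rangle\wedge\theta_n(x,y,(t)_0,\dots,(t)_{k(n)})\bigr),
\]
and let $i(n)=\ulcorner\vartheta_n\urcorner$. The conditions $\kappa,\lambda\le a_0$, $(\kappa)_n=k(n)$, $(\lambda)_n=i(n)$ for $n\in\omega$ are finitely satisfiable by standard numbers, which lie below the nonstandard $a_0$. By saturation there are $\kappa,\lambda\in M$ satisfying all of them. Let $\Psi(z,n,\sigma,x,w)$ be the $\Delta_0$ formula, with parameters $a_0,r,p,\kappa,\lambda$,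
\[
\delta(n,\sigma)\wedge\delta((\kappa)_n,\sigma)\wedge z<(\sigma)_n\wedge x<2^{(\sigma)_n}\wedge J\bigl((\lambda)_n,\langle x,p,\sigma\rangle,w\bigr).
\]

\emph{If $z,n,\sigma,x,w\in M$ satisfy $\Psi$, then $z\in X\Leftrightarrow z\in x$.} By Lemma~\ref{lem:delta} and $\delta(n,\sigma)$, the number $n$ is standard, so $(\kappa)_n=k(n)$ and $(\lambda)_n=i(n)$, and $(\sigma)_j=a_j$ for $j\le\max(n,k(n))$. By (J2) for $\vartheta_n$, the statement $\vartheta_n(\langle x,p,\sigma\rangle)$ holds, that is, $\theta_n(x,p,a_0,\dots,a_{k(n)})$. As $x<2^{a_n}$, we get $x=s_n$, and $z<a_n$ gives the claim.

\emph{For each $z\in M$ there are $n,\sigma,x,w\in M$ with $\Psi$.} Choose $n\in\omega$ with $z<a_n$, choose $\sigma\in M$ with $\delta(\max(n,k(n)),\sigma)$, and let $x=s_n$. Then $\vartheta_n(\langle x,p,\sigma\rangle)$ holds, and (J1) for $\vartheta_n$, a true $\Pi_2$ sentence, provides $w\in M$.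

Hence $X$ is defined by $\exists n,\sigma,x,w\,(\Psi\wedge z\in x)$ and $M\setminus X$ by $\exists n,\sigma,x,w\,(\Psi\wedge z\notin x)$, so $X$ is $\Delta_1$. Finally, $M$ satisfies all instances of (J1) and (J2), so no definable class separates by Lemma~\ref{lem:diagonal}; this says that $M\models NS_\varphi$ for every $\varphi$.
\end{proof}

The model $M$ has countable cofinality, so by Proposition~\ref{prop:cof} it does have separating classes, none of them definable. We keep only its theory.

\section{Making all classes definable under $\diamondsuit$}\label{sec:diamond}

In this section and the next, $T\supseteq I\Delta_0+\mathrm{exp}$ is a complete $L_A$-theory that contains every $NS_\varphi$. A model of $T$ in which all classes are definable has no separating class. We build one as the union of a chain of length $\omega_1$.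

The idea is as follows. Let $X$ be a class of the final model and $M_\beta$ a countable stage. As soon as an element $c>M_\beta$ has appeared, the trace $X\cap M_\beta$ is the trace of the single element $X{\upharpoonright}c$. So if we can predict $X\cap M_\beta$ at stage $\beta$, and if we can forbid this trace for all elements added later, then $X$ is not a class. Prediction is done by $\diamondsuit$, and forbidding by omitting types. A trace can be forbidden when it is undefinable in $M_\beta$. To carry the prohibition through the construction we forbid the trace for all definable sets of later models, not only for coded ones, because the omitting types argument produces a set defined with the unbounded quantifier ``for all large $u$''.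

Recall that a subset of $\omega_1$ is \emph{club} if it is closed and unbounded, and \emph{stationary} if it meets every club; the intersection of two clubs is club. The principle $\diamondsuit$ asserts that there are sets $D_\alpha\subseteq\alpha$, $\alpha<\omega_1$, such that $\{\alpha:X\cap\alpha=D_\alpha\}$ is stationary for every $X\subseteq\omega_1$. The omitting types theorem states: let $\Gamma$ be a consistent theory in a countable language and let $\Sigma_0,\Sigma_1,\dots$ be sets of formulas, each in finitely many free variables; suppose that for no $i$ is there a formula $\chi$ consistent with $\Gamma$ such that $\Gamma\vdash\chi\to\sigma$ for all $\sigma\in\Sigma_i$; then $\Gamma$ has a countable model in which no $\Sigma_i$ is realized.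

\begin{proposition}[$\diamondsuit$]\label{prop:diamond}
There are a continuous elementary chain $(M_\alpha)_{\alpha<\omega_1}$ of countable models of $T$ and elements $c_\alpha\in M_{\alpha+1}$ with $c_\alpha>M_\alpha$ such that every class of $M=\bigcup_{\alpha<\omega_1}M_\alpha$ is definable in $M$. Hence $M$ has no separating class.
\end{proposition}

\begin{proof}
Let $(D_\alpha)$ be a $\diamondsuit$-sequence. The model $M_\alpha$ will have universe the ordinal $\omega(1+\alpha)$, so $M$ has universe $\omega_1$. Let $E_\alpha$ be the set of $\beta\le\alpha$ such that $M_\beta$ has universe $\beta$ and $D_\beta$ is not definable in $M_\beta$. We maintain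
\begin{itemize}
\item[$(H_\alpha)$] if $\beta\in E_\alpha$ and $Y$ is definable in $M_\alpha$, then $Y\cap M_\beta\ne D_\beta$.
\end{itemize}
For $\beta=\alpha$ this holds by the definition of $E_\alpha$, so at each stage only $\beta<\alpha$ needs attention. Let $M_0$ be any model of $T$ with universe $\omega$.

\emph{Limit stages.} Let $M_\alpha=\bigcup_{\gamma<\alpha}M_\gamma$, let $\beta\in E_\alpha$ with $\beta<\alpha$, and let $Y$ be definable in $M_\alpha$. Choose $\gamma$ with $\beta\le\gamma<\alpha$ such that $M_\gamma$ contains the parameters. By elementarity the same formula defines $Y\cap M_\gamma$ in $M_\gamma$, and $(H_\gamma)$ gives $Y\cap M_\beta\ne D_\beta$.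

\emph{Successor stages.} Let $c$ be a new constant and let $\Gamma$ be the elementary diagram of $M_\alpha$ together with $c>m$ for all $m\in M_\alpha$. It is consistent by compactness. For $\beta\in E_\alpha$ and an $L_A$-formula $\psi(x,\bar v)$ let
\[
\Sigma_{\beta,\psi}(\bar v)=\{\psi(b,\bar v):b\in D_\beta\}\cup\{\neg\psi(b,\bar v):b\in M_\beta\setminus D_\beta\}.
\]
A tuple realizes $\Sigma_{\beta,\psi}$ exactly when, used as parameter in $\psi$, it defines a set with trace $D_\beta$ on $M_\beta$. There are countably many such sets of formulas. We check the hypothesis of the omitting types theorem.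

Suppose $\chi(\bar v,c)$, with parameters from $M_\alpha$, is consistent with $\Gamma$, and $\Gamma\vdash\chi(\bar v,c)\to\sigma$ for all $\sigma\in\Sigma_{\beta,\psi}$. A proof of such an implication uses finitely many axioms $c>m$, which follow from the one with the largest $m$, and $c$ does not occur in the elementary diagram. So for each $\sigma\in\Sigma_{\beta,\psi}$ there is $m\in M_\alpha$ with
\begin{equation}\label{eq:large}
M_\alpha\models\forall u>m\;\forall\bar v\;\bigl(\chi(\bar v,u)\to\sigma(\bar v)\bigr).
\end{equation}
Let
\[
Y=\bigl\{x\in M_\alpha:M_\alpha\models\exists y\;\forall u>y\;\forall\bar v\;\bigl(\chi(\bar v,u)\to\psi(x,\bar v)\bigr)\bigr\}.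
\]
If $b\in D_\beta$, then \eqref{eq:large} for $\psi(b,\bar v)$ gives $b\in Y$. Let $b\in M_\beta\setminus D_\beta$, take $m$ as in \eqref{eq:large} for $\neg\psi(b,\bar v)$, and suppose that $b\in Y$ with witness $y$. Then $M_\alpha\models\forall u>m'\,\neg\exists\bar v\,\chi(\bar v,u)$ for $m'=\max(m,y)$, so $\Gamma\vdash\neg\exists\bar v\,\chi(\bar v,c)$, against the consistency of $\chi$ with $\Gamma$. Hence $Y\cap M_\beta=D_\beta$, which contradicts $(H_\alpha)$.

So $\Gamma$ has a countable model omitting all $\Sigma_{\beta,\psi}$. Its $L_A$-reduct is an elementary extension of $M_\alpha$, not required to be an end extension, with infinitely many new elements $c,c+1,\dots$. Rename the new elements so that the universe becomes $\omega(1+\alpha+1)$, call the result $M_{\alpha+1}$, and let $c_\alpha$ interpret $c$. Omission of the types is $(H_{\alpha+1})$ for $\beta\in E_\alpha$.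

\emph{Verification.} Suppose that $X$ is a class of $M$ that is not definable. The $\alpha$ with $\omega(1+\alpha)=\alpha$ form a club. The $\alpha$ with $(M_\alpha,X\cap M_\alpha)\prec(M,X)$ also form a club: the set is closed by continuity of the chain, and unbounded because every $M_\gamma$ can be closed under countably many Skolem functions for $(M,X)$ in $\omega$ steps along the chain. Choose $\alpha$ in both clubs with $D_\alpha=X\cap\alpha=X\cap M_\alpha$. A definition of $X\cap M_\alpha$ in $M_\alpha$ would, by elementarity, define $X$ in $M$. So $\alpha\in E_\alpha$. Let $s=X{\upharpoonright}c_\alpha$ and choose $\gamma>\alpha$ with $s\in M_\gamma$. The set $Y=\{x\in M_\gamma:x\in s\}$ is definable in $M_\gamma$, and $Y\cap M_\alpha=X\cap M_\alpha=D_\alpha$ because $c_\alpha>M_\alpha$. This contradicts $(H_\gamma)$.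

A separating class of $M$ would be defined by some $\varphi(z,\bar y)$, against $NS_\varphi\in T$.
\end{proof}

\section{Special trees and the removal of $\diamondsuit$}\label{sec:special}

Proposition~\ref{prop:diamond} gives the desired model under $\diamondsuit$, and $\diamondsuit$ can be forced. To bring the model back to the universe $V$ we want to describe it by the consistency of a first-order theory, since consistency does not change under forcing. The statement that the tree of attempts has no cofinal branch quantifies over subsets of $M$, so we replace it by a stronger statement with a witness: a function from the tree to a countable set that is injective on chains. A tree with such a function is called \emph{special}. Apart from first-order conditions, what remains is that the universe is uncountable while one predicate is countable, and Vaught's two-cardinal theorem derives this from a consistency statement.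

For $M\models T$ and $C\subseteq M$ let $\mathbb T_C$ be the set of attempts whose height lies in $C$, ordered by $\sqsubset$. It is definable in $(M,C)$. Let $L^*$ be $L_A$ with unary predicates $C,P$, a binary function symbol $F$ and a unary function symbol $g$. Let $T^*$ consist of $T$ and axioms saying:
\begin{itemize}
\item $P$ is infinite;
\item $g$ is a bijection of the universe onto $C$;
\item $F(c,s)\in P$ for all $(c,s)\in\mathbb T_C$;
\item $F(c,s)\ne F(c',s')$ whenever $(c,s)\sqsubset(c',s')$ in $\mathbb T_C$.
\end{itemize}
The function $g$ keeps $C$ as large as the universe in every model of $T^*$. No axiom says that $C$ is cofinal or well-ordered, and the next lemma does not need this.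

\begin{lemma}\label{lem:special}
Let $\mathfrak M\models T^*$ have cardinality $\aleph_1$ and let $P^{\mathfrak M}$ be countable. Then the $L_A$-reduct $M$ of $\mathfrak M$ has no separating class, and hence no proper end extension to a model of $I\Delta_0$.
\end{lemma}

\begin{proof}
If $X$ is a separating class, then by Lemma~\ref{lem:attempts}(b) the nodes $(c,X{\upharpoonright}c)$, $c\in C$, are pairwise comparable in $\mathbb T_C$. So $c\mapsto F(c,X{\upharpoonright}c)$ is an injection of $C$, which has size $\aleph_1$, into the countable set $P$. This is impossible. The last claim is Lemma~\ref{lem:trace}.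
\end{proof}

\subsection*{Specializing by forcing}
A forcing notion is \emph{ccc} if every set of pairwise incompatible conditions is countable; ccc forcing preserves $\omega_1$. The following lemma is due to Baumgartner, Malitz and Reinhardt. The levels of the tree are not assumed to be countable.

\begin{lemma}\label{lem:ccc}
Let $\mathbb T$ be a partial order with no uncountable chain, in which the predecessors of each node form a countable linearly ordered set. Let $\mathbb P$ be the set of finite partial functions $\pi\colon\mathbb T\to\omega$ with $\pi(t)\ne\pi(t')$ for all comparable $t\ne t'$ in the domain, ordered by reverse inclusion. Then $\mathbb P$ is ccc.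
\end{lemma}

\begin{proof}
Suppose the conditions $\pi_\alpha$, $\alpha<\omega_1$, are pairwise incompatible. Each finite set is the domain of only countably many conditions, so we may assume that the domains are distinct. By the $\Delta$-system lemma we may thin out the family so that any two domains have the same intersection $R$. Thinning further, all $\pi_\alpha$ agree on $R$ and $\operatorname{dom}\pi_\alpha\setminus R=\{t^\alpha_1,\dots,t^\alpha_n\}$ for a fixed $n$. The nodes $t^\alpha_i$ for different $\alpha$ are distinct.

For $\alpha\ne\beta$ the union $\pi_\alpha\cup\pi_\beta$ is a function but not a condition. So two comparable nodes receive the same value. They do not lie in a common domain, so neither lies in $R$, and they are of the form $t^\alpha_i$, $t^\beta_j$. Let $\mathcal V$ be an ultrafilter on $\omega_1$ all of whose members are uncountable; any ultrafilter containing the co-countable sets will do. For each $\alpha$ the finitely many sets $\{\beta:t^\alpha_i,t^\beta_j\text{ comparable}\}$ cover $\omega_1\setminus\{\alpha\}$, so one of them, call it $S_\alpha$, belongs to $\mathcal V$. Fix a pair $(i,j)$ that is chosen for all $\alpha$ in an uncountable set $Z$.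

Let $\alpha,\alpha'\in Z$. The set $S_\alpha\cap S_{\alpha'}$ is uncountable, and only countably many nodes are equal to or below $t^\alpha_i$ or $t^{\alpha'}_i$. So there is $\beta\in S_\alpha\cap S_{\alpha'}$ such that $t^\beta_j$ is not among them. Being comparable with both nodes, $t^\beta_j$ lies above both, and its predecessors are linearly ordered. Thus $\{t^\alpha_i:\alpha\in Z\}$ is an uncountable chain, a contradiction.
\end{proof}

\begin{lemma}\label{lem:forcing}
In some forcing extension of $V$, the theory $T^*$ has an uncountable model in which $P$ is countably infinite.
\end{lemma}

\begin{proof}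
Let $V[G_0]$ be the extension by the forcing of countable partial functions from $\omega_1$ to $2$. There $\diamondsuit$ holds \cite[Ch.~VII, \S8]{kunen}. Formulas and proofs are the same in $V$ and $V[G_0]$, so $T$ is still consistent and contains each sentence or its negation. Work in $V[G_0]$. Take $M$ and $(c_\alpha)$ from Proposition~\ref{prop:diamond}, and let $C=\{c_\alpha:\alpha<\omega_1\}$. For $\alpha<\beta$ we have $c_\alpha\in M_\beta$ and so $c_\alpha<c_\beta$. Hence $C$ has order type $\omega_1$, and it is cofinal in $M$ because $c_\alpha>M_\alpha$.

The tree $\mathbb T=\mathbb T_C$ satisfies the hypotheses of Lemma~\ref{lem:ccc}. By Lemma~\ref{lem:attempts}(a), the predecessors of a node of height $c_\alpha$ are linearly ordered, one for each $c_\beta$ with $\beta<\alpha$. Distinct nodes of a chain have distinct heights, so the heights of an uncountable chain would be cofinal in $C$, hence in $M$, and Lemma~\ref{lem:attempts}(c) would give a separating class.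

Let $G_1$ be $\mathbb P$-generic over $V[G_0]$ and $f=\bigcup G_1$. Each condition can be extended to a given node by assigning a value outside its range, so by density $f$ is defined on all of $\mathbb T$. Any two nodes lie in the domain of a common condition in $G_1$, so $f$ is injective on chains. Since $\mathbb P$ is ccc, $M$ remains uncountable in $V[G_0][G_1]$. There let $P$ be a countably infinite subset of $M$, fix a bijection $h\colon\omega\to P$, let $F=h\circ f$ on $\mathbb T$, and define $F$ arbitrarily on the rest of $M^2$. Let $g\colon M\to C$ be a bijection; both sets have size $\aleph_1$. The set $\mathbb T_C$ is first-order definable in $(M,C)$, so it is unchanged, and $(M,C,P,F,g)\models T^*$.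
\end{proof}

\subsection*{Return to $V$}
We include a proof of Vaught's two-cardinal theorem (Morley--Vaught 1962) in the form needed. Types are complete types of finite tuples over $\emptyset$. A structure is \emph{homogeneous} if whenever $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$ and $c$ is an element, there is $d$ with $\mathrm{tp}(\bar ac)=\mathrm{tp}(\bar bd)$. Two countable homogeneous structures that realize the same types are isomorphic. Indeed, if $\bar a$ in the first and $\bar b$ in the second have the same type and $c$ lies in the first, realize $\mathrm{tp}(\bar ac)$ by $\bar b'd'$ in the second and use homogeneity there to find $d$ with $\mathrm{tp}(\bar bd)=\mathrm{tp}(\bar b'd')$; then go back and forth.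

Let $R$ be a new unary predicate, and let $VP$ be the theory in $L^*\cup\{R\}$ consisting of $T^*$, the sentences $\exists x\,\neg R(x)$ and $\forall x\,(P(x)\to R(x))$, and for each $L^*$-formula $\psi$ the sentence
\[
\forall\bar x\,\Bigl(\bigwedge_i R(x_i)\wedge\exists y\,\psi(\bar x,y)\to\exists y\,\bigl(R(y)\wedge\psi(\bar x,y)\bigr)\Bigr).
\]
By the Tarski--Vaught test, a model of $VP$ is a pair $(\mathfrak M,\mathfrak N)$ with $\mathfrak N\prec\mathfrak M\models T^*$, $\mathfrak N\ne\mathfrak M$ and $P^{\mathfrak N}=P^{\mathfrak M}$.

\begin{lemma}\label{lem:vaught}
If $VP$ is consistent, then $T^*$ has a model of cardinality $\aleph_1$ in which $P$ is countable.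
\end{lemma}

\begin{proof}
Let $(\mathfrak M,\mathfrak N)$ be a countable model of $VP$. Each of the following tasks can be achieved in a countable elementary extension $(\mathfrak M',\mathfrak N')$ of the pair, by compactness applied to the elementary diagram of the pair; all types are $L^*$-types.
\begin{itemize}
\item[(1)] Given a type realized in $\mathfrak M$, realize it in $\mathfrak N'$. Each formula of the type is satisfied in $\mathfrak M$, hence by a tuple in $\mathfrak N$.
\item[(2)] Given $\bar a,\bar b,c$ in $\mathfrak M$ with $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$, find $d\in\mathfrak M'$ with $\mathrm{tp}(\bar ac)=\mathrm{tp}(\bar bd)$, and $d\in\mathfrak N'$ if $\bar a,\bar b,c$ lie in $\mathfrak N$. If $\psi(\bar a,c)$ holds, then $\exists y\,\psi(\bar b,y)$ holds, with a witness in $\mathfrak N$ when $\bar b$ lies in $\mathfrak N$.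
\end{itemize}
A countable pair poses countably many tasks, and a task keeps its meaning in elementary extensions. So there is an elementary chain of pairs of length $\omega$ in which every task posed at some stage is achieved at a later stage. Replacing $(\mathfrak M,\mathfrak N)$ by the union, which is again a model of $VP$, we may assume that $\mathfrak M$ and $\mathfrak N$ are countable, homogeneous, and realize the same types. Then $\mathfrak M\cong\mathfrak N$.

Build a continuous elementary chain $(\mathfrak N_\alpha)_{\alpha<\omega_1}$ of copies of $\mathfrak N$, with $\mathfrak N_0=\mathfrak N$. Given $\mathfrak N_\alpha$, extend an isomorphism $\mathfrak N\to\mathfrak N_\alpha$ to an isomorphism of $\mathfrak M$ onto a structure $\mathfrak N_{\alpha+1}$. Then $\mathfrak N_{\alpha+1}\cong\mathfrak N$ is a proper elementary extension of $\mathfrak N_\alpha$ with the same $P$. At a countable limit the union is countable and realizes the same types as $\mathfrak N$. It is homogeneous, because given $\bar a,\bar b,c$ lie in one $\mathfrak N_\alpha$. So it is isomorphic to $\mathfrak N$. The union of the whole chain is a model of $T^*$ of size $\aleph_1$ in which $P$ is the countable set $P^{\mathfrak N}$.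
\end{proof}

\begin{proposition}\label{prop:zfc}
$T$ has a model of cardinality $\aleph_1$ with no separating class and no proper end extension to a model of $I\Delta_0$.
\end{proposition}

\begin{proof}
In the extension of Lemma~\ref{lem:forcing}, let $\mathfrak M$ be the model given there and let $\mathfrak N$ be a countable elementary submodel containing $P^{\mathfrak M}$. Then $(\mathfrak M,\mathfrak N)\models VP$. The theory $VP$ belongs to $V$, and a proof of a contradiction from $VP$ in $V$ is a finite object that remains such a proof in every forcing extension. So $VP$ is consistent in $V$. Apply Lemmas~\ref{lem:vaught} and~\ref{lem:special} in $V$.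
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
If $NS_\varphi\notin T$ for some $\varphi$, then $\neg NS_\varphi\in T$ by completeness, so every model of $T$ has a definable separating class. If $NS_\varphi\in T$ for all $\varphi$, then no model of $T$ has a definable separating class, and Proposition~\ref{prop:zfc} gives a model as in the last sentence of the theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be the complete theory of the model in Proposition~\ref{prop:cut}. It contains $B\Sigma_1+\mathrm{exp}$ and every $NS_\varphi$. Let $M$ be the model of $T$ given by Proposition~\ref{prop:zfc}.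
\end{proof}

A model of $\mathsf{WKL}^*_0$ is a pair $(M,\mathcal X)$, where $\mathcal X$ is a family of subsets of the \emph{first-order part} $M$. The axioms are $PA^-$, $\mathrm{exp}$, induction for bounded formulas with set parameters from $\mathcal X$, comprehension for $\Delta^0_1$ properties, and weak K\"onig's lemma. Of comprehension we use only that every set defined by a bounded formula belongs to $\mathcal X$. Code a binary string of length $n$ as $\langle n,s\rangle$ with $s<2^n$. The induction in Lemma~\ref{lem:coding} applies to the formula $z\in X$ for $X\in\mathcal X$, so every $X\in\mathcal X$ is a class of $M$ and $X{\upharpoonright}n$ is defined. Weak K\"onig's lemma says that if $S\in\mathcal X$ is a set of strings closed under initial segments and containing strings of every length, then $S$ has a path, that is, a set $X\in\mathcal X$ with $\langle n,X{\upharpoonright}n\rangle\in S$ for all $n\in M$.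

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Take $T$ and $M$ as in the proof of Theorem~\ref{thm:main}. Then $M\models T\supseteq\mathrm{Th}_{\Pi_2}(\mathbb N)$, and $M$ has no separating class. Suppose $(M,\mathcal X)\models\mathsf{WKL}^*_0$. The tree of attempts is not defined by a bounded formula, so we bound the time by the length. Let $S$ be the set of strings $\langle n,s\rangle$ with
\[
\forall z<n\;\forall w\le n\;\bigl((\mathsf A(z,w)\to z\in s)\wedge(\mathsf B(z,w)\to z\notin s)\bigr).
\]
This is a $\Delta_0$ condition, so $S\in\mathcal X$. An initial segment of a string in $S$ is subject to fewer conditions, so it lies in $S$. For each $n$, the code $s<2^n$ of $\{z<n:\exists w\le n\;\mathsf A(z,w)\}$ exists by Lemma~\ref{lem:coding}, and $\langle n,s\rangle\in S$ because $A\cap B=\emptyset$. So $S$ has a path $X\in\mathcal X$, which is a class. If $\mathsf A(z,w)$ or $\mathsf B(z,w)$ holds, take $n>\max(z,w)$; then $\langle n,X{\upharpoonright}n\rangle\in S$ gives $z\in X$ in the first case and $z\notin X$ in the second. So $X$ is a separating class, a contradiction.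
\end{proof}

Thus adding all true $\Pi_2$ sentences to $B\Sigma_1+\mathrm{exp}$, and with them the totality of every recursive function, does not produce end extensions. Likewise, the statement ``every countable model of $B\Sigma_1+\mathrm{exp}$ expands to a model of $\mathsf{WKL}^*_0$'' becomes false when the word ``countable'' is dropped.

\begin{thebibliography}{9}

\bibitem{endext}
\emph{End Extensions of Models of Weak Arithmetic Theories},
doi:10.1215/00294527-3452693,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1215\%2F00294527-3452693\allowbreak\&isResultClick=True}.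

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
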